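
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{corollaryC}{Corollary C}
\newtheorem*{corollaryD}{Corollary D}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Countable weak character and weak first countability in compact spaces}


\begin{abstract}
A point $x$ of a compact space $X$ has countable weak character if $\{x\}$ is the intersection of countably many closed sets, each of which meets every noncompact closed subset of $X\setminus\{x\}$. In a compact weakly first-countable space every point has this property. We show that the converse is independent of ZFC. Under $\diamondsuit$ there is a compact zero-dimensional space of weight $\omega_1$ in which every point has countable weak character but which is not even sequential. On the other hand, a compact space all of whose points have countable weak character is countably tight,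 and it is weakly first-countable if and only if it is sequential; so under PFA the converse holds.
\end{abstract}

\section{The question and the results}

All spaces are Tychonoff, ``compact'' includes Hausdorff, ``countable'' means of cardinality at most $\omega$, and $\overline S$ is the closure of $S$ in the whole space.

\subsection*{Two weakenings of first countability}

\begin{definition}\label{def:wfc}
A space $X$ is \emph{weakly first-countable} if to each $x\in X$ one can assign a countable family $\mathcal B_x$ of closed subsets of $X$, each containing $x$, such that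
\begin{itemize}
\item for $B_1,B_2\in\mathcal B_x$ there is $B_3\in\mathcal B_x$ with $B_3\subset B_1\cap B_2$;
\item a set $U\subset X$ is open if and only if for every $y\in U$ there is $B\in\mathcal B_y$ with $B\subset U$.
\end{itemize}
\end{definition}

If the members of each $\mathcal B_x$ are neighborhoods of $x$, then $X$ is first-countable. In general they need not be neighborhoods: the families are only required to recognize, jointly, which sets are open. The second weakening is local.

\begin{definition}\label{def:stat}
Let $X$ be compact and let $A\subset X$ be closed. A set $F$ is \emph{stationary} at $A$ if $F$ is closed in $X$ and meets every noncompact set $S$ that is closed in $X\setminus A$. The \emph{weak character} of $A$ in $X$ is the least cardinality of a family $\mathcal F$ of sets stationary at $A$ with $\bigcap\mathcal F=A$; such a family is a \emph{weak base} at $A$. The weak character of a point $x$ is that of $\{x\}$, and we say ``stationary at $x$'' for ``stationary at $\{x\}$''. We call a compact space \emph{cwc} if all its points have countable weak character.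
\end{definition}

If $S$ is closed in $X\setminus\{x\}$, then $S\cup\{x\}$ is closed in $X$. Hence
\begin{equation}\label{star}
S\ \text{is noncompact}\quad\Longleftrightarrow\quad x\in\overline S\setminus S .
\end{equation}
We call a noncompact set that is closed in $X\setminus\{x\}$ a \emph{test set at $x$}. By \eqref{star}, a set $S$ is a test set at $x$ exactly if $\overline S\setminus S=\{x\}$. The simplest test set is the range of a sequence in $X\setminus\{x\}$ converging to $x$. Consequently a set $F$ stationary at $x$ contains all but finitely many terms of any such sequence, since otherwise the terms outside $F$ would form a test set missing $F$. Closed neighborhoods of $x$ are stationary at $x$ by \eqref{star}, so in a compact space a point with a countable neighborhood base has countable weak character.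

Every compact weakly first-countable space is cwc (Proposition \ref{prop:wfc}). In \cite{SP} it is stated that it is not known whether, for compact spaces, having countable weak character at every point agrees with weak first countability. So we ask:
\begin{quote}
\emph{Is every compact space in which every point has countable weak character weakly first-countable?}
\end{quote}

There is an obvious candidate for a positive answer: let $\mathcal B_x$ be a decreasing countable weak base $F_0(x)\supset F_1(x)\supset\cdots$ at $x$. Suppose that $U$ is such that every $y\in U$ has some $F_n(y)\subset U$. Is $U$ open? If not, $C=X\setminus U$ has limit points in $U$, and for one of them, $y$, we want a contradiction from the stationarity of $F_n(y)\subset U$ at $y$. This works if $C$ contains a subset whose only limit point outside $C$ is $y$, for instance a sequence converging to $y$. The question is whether such a subset must exist for some $y$. Since cwc spaces turn out to be countably tight, and under PFA countably tight compact spaces are sequential, one might guess that it does. But ZFC alone, if consistent, does not prove this.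

\subsection*{Results}

A set is \emph{sequentially closed} if it contains the limits of all convergent sequences of its points; a space is \emph{sequential} if all its sequentially closed subsets are closed. A space is \emph{countably tight} if $x\in\overline A$ always implies $x\in\overline E$ for some countable $E\subset A$. A space is \emph{weakly Whyburn} if for every nonclosed $C$ there is $S\subset C$ with $|\overline S\setminus C|=1$.

\begin{theoremA}[$\diamondsuit$]
There is a compact zero-dimensional cwc space of weight $\omega_1$ that is not sequential, hence not weakly first-countable.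
\end{theoremA}

\begin{theoremB}[ZFC]
\begin{enumerate}
\item[\textup{(1)}] For a compact space $X$ the following are equivalent: \textup{(i)} $X$ is weakly first-countable; \textup{(ii)} $X$ is cwc and sequential; \textup{(iii)} $X$ is cwc and weakly Whyburn.
\item[\textup{(2)}] Every compact cwc space is countably tight.
\end{enumerate}
\end{theoremB}

\begin{corollaryC}
In every model of ZFC in which compact countably tight spaces are sequential, every compact cwc space is weakly first-countable. In particular this conclusion follows from PFA, and it is consistent relative to ZFC alone.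
\end{corollaryC}

\begin{corollaryD}
If ZFC is consistent, then ZFC neither proves nor refutes the statement that every compact space in which every point has countable weak character is weakly first-countable.
\end{corollaryD}

\begin{proof}[Proof of Corollary D from Theorem A and Corollary C]
Suppose that ZFC is consistent. Then so is ZFC+$\diamondsuit$, because $\diamondsuit$ holds in $L$. So by Theorem A the statement is not provable. By the last assertion of Corollary C it is not refutable.
\end{proof}

Theorem A and Theorem B(1) are proved here from textbook facts. Theorem B(2) uses two published theorems on free sequences, and the last two assertions of Corollary C use in addition one published theorem each on countably tight compact spaces; all of them are quoted in Section \ref{sec:tight}. Section \ref{sec:idea} explains the construction behind Theorem A on its first step, Sections \ref{sec:constr} and \ref{sec:verify} carry it out, and Section \ref{sec:compl} contains complements: a positive ZFC case, a bound on the character of points in a counterexample, and the fact that CH does not suffice for Theorem A.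

\section{Stationary sets at a point, and Theorem B(1)}\label{sec:B1}

\begin{lemma}\label{lem:inter}
Let $X$ be compact. If $F,F'$ are stationary at $x$, so is $F\cap F'$.
\end{lemma}

\begin{proof}
Let $S$ be noncompact and closed in $X\setminus\{x\}$. We show that $S\cap F$ is noncompact; being closed in $X\setminus\{x\}$, it then meets $F'$. Suppose $S\cap F$ is compact. As it does not contain $x$, there is an open $V\supset S\cap F$ with $x\notin\overline V$. The set $S\setminus V$ is closed in $X\setminus\{x\}$, and $x\in\overline S\subset\overline{S\setminus V}\cup\overline V$ gives $x\in\overline{S\setminus V}$. By \eqref{star} the set $S\setminus V$ is noncompact. But it misses $F$, a contradiction.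
\end{proof}

Since $X$ itself is stationary at $x$, we may add it to any weak base at $x$. Hence, by Lemma \ref{lem:inter}, every point $x$ of a compact cwc space has a \emph{decreasing} weak base $F_0(x)\supset F_1(x)\supset\cdots$, which we fix whenever we speak of $F_n(x)$. By compactness, every neighborhood of $x$ contains some $F_n(x)$.

\begin{proposition}\label{prop:seq}
Weakly first-countable spaces are sequential.
\end{proposition}

\begin{proof}
Let $C$ be sequentially closed, $U=X\setminus C$ and $y\in U$. Enumerate $\mathcal B_y=\{B_n:n<\omega\}$, with repetitions if necessary, and choose a decreasing sequence $B_n'\in\mathcal B_y$ with $B'_n\subset B_n$. Suppose that no member of $\mathcal B_y$ lies in $U$, and pick $c_n\in B_n'\cap C$. Every open set containing $y$ contains some $B_n$, hence all $c_m$ with $m\ge n$. So $c_n\to y$ and $y\in C$, a contradiction. Thus some member of $\mathcal B_y$ lies in $U$. As $y\in U$ was arbitrary, $U$ is open.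
\end{proof}

\begin{proposition}\label{prop:wfc}
Compact weakly first-countable spaces are cwc.
\end{proposition}

\begin{proof}
We show that $\mathcal B_x$ is a weak base at $x$. For $z\ne x$ the set $X\setminus\{z\}$ is open and so contains a member of $\mathcal B_x$; hence $\bigcap\mathcal B_x=\{x\}$. Let $B\in\mathcal B_x$, let $S$ be closed in $X\setminus\{x\}$ with $S\cap B=\emptyset$, and put $U=X\setminus S$. Each $y\in U\setminus\{x\}$ lies in the open set $X\setminus(S\cup\{x\})\subset U$, so some member of $\mathcal B_y$ lies in $U$. For $y=x$ we have $B\subset U$. So $U$ is open and $S$ is compact. Thus $B$ is stationary at $x$.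
\end{proof}

\begin{proof}[Proof of Theorem B\textup{(1)}]
(i)$\Rightarrow$(ii) is Propositions \ref{prop:seq} and \ref{prop:wfc}.

(ii)$\Rightarrow$(iii): If $C$ is not closed, some sequence in $C$ converges to a point outside $C$. Let $S$ be its range.

(iii)$\Rightarrow$(i): Put $\mathcal B_x=\{F_n(x):n<\omega\}$, a decreasing family of closed sets containing $x$. If $U$ is open and $y\in U$, then some $F_n(y)\subset U$. Conversely, suppose that every $y\in U$ has some $F_n(y)\subset U$, but $C=X\setminus U$ is not closed. Take $S\subset C$ with $\overline S\setminus C=\{y\}$, and put $S'=\overline S\setminus\{y\}\subset C$. Then $S'$ is closed in $X\setminus\{y\}$, and $S\subset S'$ gives $y\in\overline{S'}$, so $S'$ is noncompact. Hence $S'$ meets every $F_n(y)$. This contradicts that some $F_n(y)$ lies in $U=X\setminus C$.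
\end{proof}

\section{Countable tightness and the positive direction}\label{sec:tight}

A sequence $\langle y_\alpha:\alpha<\kappa\rangle$ in a space is \emph{free} if $\overline{\{y_\beta:\beta<\alpha\}}\cap\overline{\{y_\beta:\beta\ge\alpha\}}=\emptyset$ for all $\alpha<\kappa$. It \emph{converges} to $y$ if every neighborhood of $y$ contains a tail $\{y_\beta:\beta\ge\alpha\}$. We use:
\begin{itemize}
\item Arhangel'skii \cite{Ar}: a compact space that is not countably tight contains a free sequence of length $\omega_1$.
\item Juh\'asz and Szentmikl\'ossy \cite{JS}: if $\kappa$ is regular uncountable and a compact Hausdorff space has a free sequence of length $\kappa$, then it has a convergent free sequence of length $\kappa$.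
\end{itemize}

\begin{proof}[Proof of Theorem B\textup{(2)}]
Let $X$ be compact and cwc, and suppose it is not countably tight. Then there is a free sequence $\langle y_\alpha:\alpha<\omega_1\rangle$ converging to some $y$. Put
\[
P_\alpha=\overline{\{y_\beta:\beta<\alpha\}},\qquad S=\bigcup_{\alpha<\omega_1}P_\alpha .
\]
We show that $S$ is a test set at $y$; convergence is what makes $y$ its only limit point outside. For each $\alpha$ we have $y\in\overline{\{y_\beta:\beta\ge\alpha\}}$, which is disjoint from $P_\alpha$. So $y\in\overline S\setminus S$. If $z\in\overline S\setminus S$, then for every $\alpha$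
\[
z\in\overline{\{y_\beta:\beta<\omega_1\}}\setminus P_\alpha\subset\overline{\{y_\beta:\beta\ge\alpha\}},
\]
so $z$ lies in every closed neighborhood of $y$, and $z=y$. Thus $S$ is closed in $X\setminus\{y\}$ and noncompact.

On the other hand, $S$ is countably compact, since each countable subset of $S$ lies in some compact $P_\alpha$. The sets $F_n(y)\cap S$ are nonempty, decreasing and closed in $S$. Hence $\emptyset\ne S\cap\bigcap_nF_n(y)=S\cap\{y\}=\emptyset$, a contradiction.
\end{proof}

\begin{proof}[Proof of Corollary C]
By Theorem B(2) a compact cwc space is countably tight, so in a model as described it is sequential, and Theorem B(1) applies. Balogh \cite{Ba} proved that under PFA every compact countably tight space is sequential, and Dow \cite{Do} that this is consistent relative to ZFC alone.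
\end{proof}

\section{The idea of the counterexample}\label{sec:idea}

\subsection{What has to be built}

By Theorem B(1) a counterexample is a compact cwc space $X$ that is not sequential. We shall build $X$ as a disjoint union $C\cup D$. The points of $C$ will have countable character, hence countable weak character. Each $d\in D$ will have a decreasing weak base $\langle F_n(d):n<\omega\rangle$ with
\[
F_n(d)\subset D .
\]
This inclusion makes $C$ sequentially closed: the range of a sequence in $C$ converging to $d\in D$ would be a test set at $d$ missing $F_0(d)$. If $C$ is not closed, then $X$ is not sequential.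

\subsection{The first split}\label{ssec:first}

Start with a convergent sequence $u_i\to d$, with $d$ in $D$ and all $u_i$ in $C$. Now $\{d\}$ should be the intersection of sets $F_n(d)\subset D$, but $Q=\{u_i:i\text{ odd}\}$ is a test set at $d$ missing any such $F_n(d)$. Fix $n$. We make sure that $Q$ does no harm to $F_n(d)$ by \emph{splitting} $d$ into two points $d^0,d^1$ with
\[
\{u_i:i\text{ even}\}\to d^0,\qquad \{u_i:i\text{ odd}\}\to d^1 .
\]
The new space is a disjoint sum of two convergent sequences. We regard $d^0$ as the continuation of $d$ and $d^1$ as a new point of $D$, a \emph{child} of $d$, and we decree that $d^1\in F_n(d)$. In the new space, any set that contains $Q$ and is closed in the complement of $d^0$ must contain $d^1$, and so it meets $F_n(d)$. Meanwhile $d$ is still a limit of $u_0,u_2,\dots$, and so remains in the closure of $C$.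

The space $X$ is obtained by iterating such splits $\omega_1$ times. The principle $\diamondsuit$ supplies, at countable stages, countable approximations $Q$ to all test sets $S$ of the final space.

\subsection{One generation is not enough}

Splitting only the original point $d$ leads to spaces resembling the following one, which shows what works and what is still missing.

\begin{example}\label{ex:psi}
Let $\mathcal A$ be an infinite maximal almost disjoint family of infinite subsets of $\omega$; recall that such a family is uncountable. Let $\Psi=\omega\cup\mathcal A$, where the points of $\omega$ are isolated and basic neighborhoods of $A\in\mathcal A$ are the sets $\{A\}\cup(A\setminus H)$, $H$ finite. This is a locally compact Hausdorff space. Let $\Psi\cup\{\infty\}$ be its one-point compactification. The points of $\mathcal A$ play the role of children of $\infty$, and $\omega$ that of $C$. A compact subset of $\Psi$ contains only finitely many points of $\mathcal A$, and its part in $\omega$ is covered by finitely many members of $\mathcal A$ and a finite set. Such sets do not cover $\omega$, because any further member of $\mathcal A$ has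 finite intersection with each of them. Hence $\infty\in\overline\omega$.

The set $K=\mathcal A\cup\{\infty\}$ is stationary at $\infty$: it is closed, and a closed subset of $\Psi$ that misses $\mathcal A$ is a subset of $\omega$. If this subset were infinite, then by maximality it would meet some $A\in\mathcal A$ in an infinite set and have $A$ in its closure. So it is finite, hence compact. But $\{\infty\}$ is not the intersection of countably many stationary sets. Indeed, if $F$ is stationary at $\infty$, then $\mathcal A\setminus F$ is finite, because an infinite subset of $\mathcal A$ is closed and discrete in $\Psi$ and is therefore a test set. So the intersection of countably many sets stationary at $\infty$ contains all but countably many points of $\mathcal A$, and $\infty$ has uncountable weak character. Moreover, $\omega$ is not sequentially closed: the points of each $A$ converge to $A$.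
\end{example}

Two lessons follow. The children themselves must be split, each protected by children of its own, so that no sequence from $C$ converges to them. And the sets $Q$ must be allowed to consist of children: if $F_n(d)$ contains only \emph{some} of the children, then the others, when they accumulate at $d$, must be given a new limit point that is in $F_n(d)$.

\subsection{Three devices}\label{ssec:devices}

\emph{Levels.} A child born to take care of $F_n(d)$ is given level $n$. Let $K_{d,n}$ consist of $d$ and its children of level at least $n$. Then $\bigcap_nK_{d,n}=\{d\}$, and $K_{d,n}$ will be part of $F_n(d)$.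

\emph{Old siblings.} Suppose $d$ is itself a child, with parent $e$, and we split $d$, sending a sequence of clopen sets $N_m$ to the new point $d^1$. If infinitely many $N_m$ contain siblings of $d$, then these siblings accumulate at $d^1$. But $d^1$ is a child of $d$ and not of $e$, so $K_{e,0}$ is no longer closed. To prevent this, the siblings close to $d$ are put into $F_n(d)$, which all $N_m$ avoid:
\[
F_n(d)=K_{d,n}\cup(K_{e,0}\cap W_n),
\]
where $W_n$ is a clopen neighborhood of $d$. We need $\bigcap_n(K_{e,0}\cap W_n)=\{d\}$. This can be arranged because the parent $e$ and the siblings born later than $d$ are separated from $d$ by the coordinate at which $d$ was born, and the earlier siblings by the countably many coordinates up to that one. So the sets $W_n$ can be chosen once and for all at the birth of $d$.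

\emph{Witness fibers.} When $d^1$ is born, it is a limit of the points of a sequence $r_m\in Q$. Later splits must not destroy this, since otherwise $d^1$ need not be in the closure of the test set $S$ that $Q$ approximates. But the $r_m$ may be split later, and we do not know in which part of the resulting fiber the points of $S$ lie. So we shall require that every neighborhood of $d^1$ contains, for infinitely many $m$, the \emph{whole} fiber over $r_m$. When $d^1$ is split in turn, infinitely many of these fibers are kept on its side, just as the even $u_i$ were kept with $d$ in Section \ref{ssec:first}.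

\section{The construction}\label{sec:constr}

\subsection{The form of \texorpdfstring{$\diamondsuit$}{diamond}}

``Stationary subset of $\omega_1$'' has its set-theoretic meaning (meeting every club, that is, every closed unbounded subset of $\omega_1$), unrelated to Definition \ref{def:stat}. Recall that $\diamondsuit$ asserts the existence of sets $A_\gamma\subset\gamma$ ($\gamma<\omega_1$) such that for every $A\subset\omega_1$ the set $\{\gamma:A\cap\gamma=A_\gamma\}$ is a stationary subset of $\omega_1$.

\begin{lemma}[$\diamondsuit$]\label{lem:diamond}
There are $g_\gamma:\gamma\times\gamma\to2$, $\theta_\gamma<\omega_1$ and $n_\gamma<\omega$ $(\gamma<\omega_1)$ such that for all $g:\omega_1\times\omega_1\to2$, $\alpha<\omega_1$ and $n<\omega$ the set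
\[
\{\gamma:\ g{\upharpoonright}(\gamma\times\gamma)=g_\gamma,\ \theta_\gamma=\alpha,\ n_\gamma=n\}
\]
is a stationary subset of $\omega_1$.
\end{lemma}

\begin{proof}
Let $\varphi:\omega_1\to(\omega_1\times\omega_1)\sqcup\omega_1\sqcup\omega$ be a bijection. The set $E$ of all $\gamma$ with $\varphi[\gamma]=(\gamma\times\gamma)\sqcup\gamma\sqcup\omega$ is club. If $\gamma\in E$ and $\varphi[A_\gamma]=G\sqcup\{\alpha\}\sqcup\{n\}$ for some $G\subset\gamma\times\gamma$, $\alpha<\gamma$, $n<\omega$, let $g_\gamma$ be the characteristic function of $G$ and put $\theta_\gamma=\alpha$, $n_\gamma=n$. Otherwise let $g_\gamma,\theta_\gamma,n_\gamma$ be $0$. Given $g,\alpha,n$, let $A=\varphi^{-1}\bigl[g^{-1}(1)\sqcup\{\alpha\}\sqcup\{n\}\bigr]$. For stationarily many $\gamma$ we have $\gamma\in E$, $\gamma>\alpha$ and $A\cap\gamma=A_\gamma$. For these $\gamma$, $\varphi[A_\gamma]=\varphi[A]\cap\varphi[\gamma]=\bigl(g^{-1}(1)\cap(\gamma\times\gamma)\bigr)\sqcup\{\alpha\}\sqcup\{n\}$, so $g_\gamma=g{\upharpoonright}(\gamma\times\gamma)$, $\theta_\gamma=\alpha$ and $n_\gamma=n$.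
\end{proof}

\subsection{The data}\label{ssec:data}

Spaces $X_\gamma\subset2^\gamma$ are constructed by recursion on $\gamma$, with $X=X_{\omega_1}$ as the final result. From now on, letters $\gamma,\gamma',\delta$ used as stages always denote ordinals in $[\omega,\omega_1]$. Points of $D$ are indexed by $0$ (the original point) and by the stages at which they are born. For $i<\omega$ let $u_i\in2^\omega$ be the characteristic function of $\{i\}$, and let $\mathbf 0\in2^\omega$ be the zero function. The data are as follows.
\begin{itemize}
\item[(D1)] $X_\gamma$ is closed in $2^\gamma$, and $\{x{\upharpoonright}\delta:x\in X_\gamma\}=X_\delta$ for $\delta\le\gamma$.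
\item[(D2)] $0\in I_\gamma\subset\{0\}\cup[\omega,\gamma)$, and $I_\delta=I_\gamma\cap\delta$ for $\delta\le\gamma$. Each $\alpha\in I_\gamma\setminus\{0\}$ has a \emph{parent} $e(\alpha)\in I_\alpha$ and a \emph{level} $\ell(\alpha)<\omega$, not depending on $\gamma$.
\item[(D3)] The points $d^\gamma_\alpha\in X_\gamma$ ($\alpha\in I_\gamma$) are pairwise distinct, $d^\gamma_\alpha{\upharpoonright}\delta=d^\delta_\alpha$ for $\alpha<\delta\le\gamma$, and for $\alpha\in I_\gamma\setminus\{0\}$
\[
d^\gamma_\alpha{\upharpoonright}\alpha=d^\alpha_{e(\alpha)},\qquad d^\gamma_\alpha(\alpha)=1,\qquad d^\gamma_{e(\alpha)}(\alpha)=0 .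
\]
\item[(D4)] There are points $q^\alpha_i$ ($\alpha\in I_\gamma$, $i<\omega$), not depending on $\gamma$: $q^0_i=u_i$, and $q^\alpha_i\in X_\alpha\setminus\{d^\alpha_{e(\alpha)}\}$ for $\alpha\ne0$.
\end{itemize}
If $e(\beta)=\alpha$, we call $\beta$ a child of $\alpha$ and $d^\gamma_\beta$ a child of $d_\alpha^\gamma$. Each $\alpha\in I_\gamma\setminus\{0\}$ is countable, so we can fix, once and for all when $\alpha$ first appears, finite sets $E_0(\alpha)\subset E_1(\alpha)\subset\cdots$ with union $\alpha+1$ and $\alpha\in E_0(\alpha)$. Put
\begin{align*}
W^\gamma_n(\alpha)&=\{x\in X_\gamma:x{\upharpoonright}E_n(\alpha)=d^\gamma_\alpha{\upharpoonright}E_n(\alpha)\}\quad(\alpha\ne0),\\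
K^\gamma_{\alpha,n}&=\{d^\gamma_\alpha\}\cup\{d^\gamma_\beta:\beta\in I_\gamma,\ e(\beta)=\alpha,\ \ell(\beta)\ge n\},\qquad K^\gamma_\alpha=K^\gamma_{\alpha,0},\\
F^\gamma_n(\alpha)&=K^\gamma_{\alpha,n}\cup\bigl(K^\gamma_{e(\alpha)}\cap W^\gamma_n(\alpha)\bigr)\quad(\alpha\ne0),\qquad F^\gamma_n(0)=K^\gamma_{0,n},\\
R^\gamma_i(\alpha)&=\{x\in X_\gamma:x{\upharpoonright}\max(\alpha,\omega)=q^\alpha_i\}.
\end{align*}
The sets $W^\gamma_n(\alpha)$ are clopen, and $W_n^\gamma(\alpha)$, $K_{\alpha,n}^\gamma$, $F_n^\gamma(\alpha)$ decrease as $n$ grows. The $R^\gamma_i(\alpha)$ are the \emph{witness fibers} of $d^\gamma_\alpha$. They are closed, nonempty by (D1), and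
\begin{equation}\label{dnotR}
d^\gamma_\alpha\notin R^\gamma_i(\alpha),
\end{equation}
because the restriction of $d_\alpha^\gamma$ to $\max(\alpha,\omega)$ is $d^\alpha_{e(\alpha)}\ne q_i^\alpha$ if $\alpha\ne0$, and $d^\omega_0=\mathbf 0\ne u_i$ if $\alpha=0$ (see Section \ref{ssec:start}). We preserve two inductive hypotheses:
\begin{itemize}
\item[(H1)] every $K^\gamma_{\alpha,n}$ ($\alpha\in I_\gamma$, $n<\omega$) is closed in $X_\gamma$;
\item[(H2)] for $\alpha\in I_\gamma$, every neighborhood of $d^\gamma_\alpha$ in $X_\gamma$ contains $R^\gamma_i(\alpha)$ for infinitely many $i$.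
\end{itemize}
By (H1) all $F_n^\gamma(\alpha)$ are closed.

The next two lemmas use only (D1)--(D3), at the stages involved. The first says that the siblings in $W_n^\gamma(\alpha)$ are, apart from $\alpha$ itself, older than $\alpha$ and are determined by coordinates up to $\alpha$.

\begin{lemma}\label{lem:sib}
Let $\alpha\in I_\gamma\setminus\{0\}$. Then $K^\gamma_{e(\alpha)}\cap W^\gamma_n(\alpha)=\{d^\gamma_\beta:\beta\in J_n(\alpha)\}$, where
\[
J_n(\alpha)=\bigl\{\beta\in I_{\alpha+1}\setminus\{0\}:e(\beta)=e(\alpha),\ d^{\alpha+1}_\beta{\upharpoonright}E_n(\alpha)=d^{\alpha+1}_\alpha{\upharpoonright}E_n(\alpha)\bigr\}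
\]
does not depend on $\gamma$, and $\bigcap_n\bigl(K^\gamma_{e(\alpha)}\cap W^\gamma_n(\alpha)\bigr)=\{d^\gamma_\alpha\}$.
\end{lemma}

\begin{proof}
Since $\alpha\in E_0(\alpha)$, all $x\in W_n^\gamma(\alpha)$ satisfy $x(\alpha)=d_\alpha^\gamma(\alpha)=1$. So $d^\gamma_{e(\alpha)}\notin W^\gamma_n(\alpha)$ by (D3). If $e(\beta)=e(\alpha)$ and $\beta>\alpha$, then $d^\gamma_\beta{\upharpoonright}\beta=d^\beta_{e(\alpha)}$, so $d^\gamma_\beta(\alpha)=d^\beta_{e(\alpha)}(\alpha)=0$ by (D3) at stage $\beta$, and $d^\gamma_\beta\notin W_n^\gamma(\alpha)$. There remain the siblings $\beta\le\alpha$, that is, $\beta\in I_{\alpha+1}$. For them $d_\beta^\gamma{\upharpoonright}(\alpha+1)=d_\beta^{\alpha+1}$, and $E_n(\alpha)\subset\alpha+1$. This gives the first assertion. The points $d^{\alpha+1}_\beta$, $\beta\in I_{\alpha+1}$, are distinct and $\bigcup_nE_n(\alpha)=\alpha+1$, so $\bigcap_nJ_n(\alpha)=\{\alpha\}$. As the points $d_\beta^\gamma$ are distinct, the second assertion follows.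
\end{proof}

\begin{lemma}\label{lem:restr}
Let $\alpha\in I_\gamma$ and $\gamma\le\gamma'$. If $\beta\in I_{\gamma'}$ is a child of $\alpha$, then $d^{\gamma'}_\beta{\upharpoonright}\gamma$ is $d^\gamma_\beta$ if $\beta<\gamma$, and $d^\gamma_\alpha$ if $\beta\ge\gamma$. Hence restriction to $\gamma$ maps $K^{\gamma'}_{\alpha,n}$ onto $K^\gamma_{\alpha,n}$ and $F^{\gamma'}_n(\alpha)$ onto $F^\gamma_n(\alpha)$.
\end{lemma}

\begin{proof}
If $\beta\ge\gamma$, then $d^{\gamma'}_\beta{\upharpoonright}\gamma=d^\beta_\alpha{\upharpoonright}\gamma=d^\gamma_\alpha$ by (D3). The rest of the first assertion is in (D3), and the statement about $K$ follows. For the second parts of $F_n^{\gamma'}(\alpha)$ and $F_n^\gamma(\alpha)$ use Lemma \ref{lem:sib}: they are indexed by the same set $J_n(\alpha)\subset\alpha+1\subset\gamma$.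
\end{proof}

\subsection{The first stage}\label{ssec:start}

Let $X_\omega=\{u_i:i<\omega\}\cup\{\mathbf 0\}$, $I_\omega=\{0\}$ and $d^\omega_0=\mathbf 0$. Then (H1) is trivial, and (H2) holds since $R_i^\omega(0)=\{u_i\}$ and $u_i\to\mathbf 0$.

\subsection{Successor stages}\label{ssec:succ}

Let $\gamma<\omega_1$, $\alpha=\theta_\gamma$, $n=n_\gamma$ and $Q=\{g_\gamma(\xi,\cdot):\xi<\gamma\}\subset2^\gamma$. Call $\gamma$ \emph{active} if
\[
\alpha\in I_\gamma,\qquad Q\subset X_\gamma\setminus F^\gamma_n(\alpha),\qquad d^\gamma_\alpha\in\overline Q .
\]
Thus $\gamma$ is active if $Q$ looks like part of a test set that shows $F_n(\alpha)$ not to be stationary at $d_\alpha$.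

If $\gamma$ is not active, put $X_{\gamma+1}=\{x^\frown0:x\in X_\gamma\}$, $I_{\gamma+1}=I_\gamma$ and $d^{\gamma+1}_\beta=(d^\gamma_\beta)^\frown0$. Restriction to $\gamma$ is a homeomorphism $X_{\gamma+1}\to X_\gamma$ carrying the sets $K,R$ at stage $\gamma+1$ to those at stage $\gamma$, so everything is preserved.

Now let $\gamma$ be active and write $d=d^\gamma_\alpha$. Since $d\in F^\gamma_n(\alpha)$, we have $d\notin Q$. We shall split $d$, moving clopen neighborhoods $N_m$ of some points $r_m\in Q$ to the new point, and keeping infinitely many witness fibers of $d$ with the old one.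

\medskip\noindent\textbf{Choosing what moves and what stays.} Let $X_\gamma=V_0\supset V_1\supset\cdots$ be a clopen base at $d$; it exists because $X_\gamma\subset2^\gamma$ is compact, metrizable and zero-dimensional. Put $k_0=0$ and $i_{-1}=-1$. At step $m<\omega$ choose, in this order:
\begin{itemize}
\item $i_m>i_{m-1}$ with $R^\gamma_{i_m}(\alpha)\subset V_{k_m}$, by (H2);
\item $k'_m>k_m$ with $V_{k'_m}\cap R^\gamma_{i_m}(\alpha)=\emptyset$, by \eqref{dnotR};
\item $r_m\in Q\cap V_{k'_m}$, and a clopen set $N_m\ni r_m$ with $N_m\subset V_{k'_m}\setminus F^\gamma_n(\alpha)$; this is possible because $d\in\overline Q$ and $F_n^\gamma(\alpha)$ is closed and misses $Q$. In particular $d\notin N_m$;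
\item $k_{m+1}>k'_m$ with $V_{k_{m+1}}\cap N_m=\emptyset$.
\end{itemize}
Then
\begin{equation}\label{NR}
N_m\cap R^\gamma_{i_{m'}}(\alpha)=\emptyset\qquad\text{for all }m,m'<\omega .
\end{equation}
Indeed, if $m'\le m$, then $N_m\subset V_{k'_m}\subset V_{k'_{m'}}$, which misses $R^\gamma_{i_{m'}}(\alpha)$. If $m'>m$, then $R^\gamma_{i_{m'}}(\alpha)\subset V_{k_{m'}}\subset V_{k_{m+1}}$, which misses $N_m$.

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\node[left] at (-0.3,0.25) {$X_\gamma$};
\draw (0,0) rectangle (0.9,0.5); \node at (0.45,0.25) {$R_{i_0}$};
\draw[fill=gray!30] (1.2,0) rectangle (2.1,0.5); \node at (1.65,0.25) {$N_0$};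
\draw (2.4,0) rectangle (3.3,0.5); \node at (2.85,0.25) {$R_{i_1}$};
\draw[fill=gray!30] (3.6,0) rectangle (4.5,0.5); \node at (4.05,0.25) {$N_1$};
\node at (5.2,0.25) {$\cdots$};
\fill (6,0.25) circle (2pt); \node[right] at (6.1,0.25) {$d$};
\draw[->] (3,1.5) -- (3,0.8); \node[right] at (3.05,1.15) {$\pi$};
\node[left] at (-0.3,2.4) {$X_{\gamma+1}$};
\draw (0,1.8) rectangle (0.9,2.3); \node at (0.45,2.05) {$R_{i_0}$};
\draw (2.4,1.8) rectangle (3.3,2.3); \node at (2.85,2.05) {$R_{i_1}$};
\node at (5.2,2.05) {$\cdots$};
\fill (6,2.05) circle (2pt); \node[right] at (6.1,2.05) {$d^\frown 0=d_\alpha^{\gamma+1}$};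
\draw[fill=gray!30] (1.2,2.6) rectangle (2.1,3.1); \node at (1.65,2.85) {$N_0$};
\draw[fill=gray!30] (3.6,2.6) rectangle (4.5,3.1); \node at (4.05,2.85) {$N_1$};
\node at (5.2,2.85) {$\cdots$};
\fill (6,2.85) circle (2pt); \node[right] at (6.1,2.85) {$d^\frown 1=d_\gamma^{\gamma+1}$};
\end{tikzpicture}
\caption{Splitting a point $d$ at an active stage. The shaded clopen sets $N_m$, which contain points $r_m$ of the guessed set and avoid the closed set $F_n^\gamma(\alpha)$, are moved to the new point $d^\frown1$. The selected witness fibers $R_{i_m}=R^\gamma_{i_m}(\alpha)$ of $d$ stay with $d^\frown 0$, as does everything else in $X_\gamma$.}\label{fig}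
\end{figure}

\medskip\noindent\textbf{The split.} Let $U=\bigcup_mN_m$. This is an open set that misses $F^\gamma_n(\alpha)$, so $d\notin U$. The set $U\cup\{d\}$ is closed: all but finitely many $N_m$ lie in any given $V_k$, so each $z\ne d$ has a neighborhood of the form $X_\gamma\setminus V_k$, and this meets only finitely many of the clopen sets $N_m$. Hence
\[
X_{\gamma+1}=\{x^\frown0:x\in X_\gamma\setminus U\}\cup\{x^\frown1:x\in U\cup\{d\}\}
\]
is closed in $2^{\gamma+1}$. The restriction map $\pi:X_{\gamma+1}\to X_\gamma$ is onto, and its only nontrivial fiber is $\pi^{-1}(d)=\{d^\frown0,d^\frown1\}$ (Figure \ref{fig}). Put $I_{\gamma+1}=I_\gamma\cup\{\gamma\}$ and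
\[
d^{\gamma+1}_\alpha=d^\frown0,\quad d^{\gamma+1}_\gamma=d^\frown1,\quad e(\gamma)=\alpha,\quad \ell(\gamma)=n,\quad q^\gamma_m=r_m .
\]
For $\beta\in I_\gamma\setminus\{\alpha\}$ let $d^{\gamma+1}_\beta$ be the unique point over $d^\gamma_\beta\ne d$. Then (D1)--(D4) hold at $\gamma+1$: the points $d_\beta^{\gamma+1}$ are distinct, $d_\gamma^{\gamma+1}{\upharpoonright}\gamma=d=d^\gamma_{e(\gamma)}$, the last coordinates of $d_\gamma^{\gamma+1}$ and $d^{\gamma+1}_{e(\gamma)}$ are $1$ and $0$, and $r_m\in Q\subset X_\gamma\setminus\{d\}$.

In checking (H1) we use that
\begin{equation}\label{one}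
\text{if }x\in X_{\gamma+1},\ x(\gamma)=1\text{ and }\pi(x)\in F_n^\gamma(\alpha),\text{ then }x=d^\frown1,
\end{equation}
because $\pi(x)\in U\cup\{d\}$ and $U$ misses $F_n^\gamma(\alpha)$.

\medskip\noindent\textbf{(H1) at $\gamma+1$.} Consider $K^{\gamma+1}_{\beta,k}$. For $\beta\in I_\gamma$ we compare it with $\pi^{-1}(K^\gamma_{\beta,k})$, which is closed.
\begin{itemize}
\item $\beta=\gamma$: it is the singleton $\{d^\frown1\}$.
\item $\beta=\alpha$, $k\le n$: the new point $d^\frown1$ is a child of $d^{\gamma+1}_\alpha$ of level $n\ge k$, so $K^{\gamma+1}_{\alpha,k}=\pi^{-1}(K^\gamma_{\alpha,k})$.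
\item $\beta=\alpha$, $k>n$: now $K^{\gamma+1}_{\alpha,k}=\pi^{-1}(K^\gamma_{\alpha,k})\setminus\{d^\frown1\}$. Since $K^\gamma_{\alpha,k}\subset K^\gamma_{\alpha,n}\subset F^\gamma_n(\alpha)$, by \eqref{one} the clopen set $\{x:x(\gamma)=1\}$ meets $\pi^{-1}(K^\gamma_{\alpha,k})$ only in $d^\frown1$. So $K^{\gamma+1}_{\alpha,k}$ is closed.
\item $\alpha\ne0$, $\beta=e(\alpha)$: here the siblings in $F_n^\gamma(\alpha)$ are used. If $k>\ell(\alpha)$, then $d\notin K^\gamma_{\beta,k}$ and $K^{\gamma+1}_{\beta,k}=\pi^{-1}(K^\gamma_{\beta,k})$. If $k\le\ell(\alpha)$, then $d\in K_{\beta,k}^\gamma$, but $\gamma$ is not a child of $\beta$, so $K^{\gamma+1}_{\beta,k}=\pi^{-1}(K^\gamma_{\beta,k})\setminus\{d^\frown1\}$. Since $K^\gamma_{e(\alpha)}\cap W^\gamma_n(\alpha)\subset F_n^\gamma(\alpha)$, by \eqref{one} the clopen neighborhood $\{x:x(\gamma)=1\}\cap\pi^{-1}(W^\gamma_n(\alpha))$ of $d^\frown1$ meets $\pi^{-1}(K^\gamma_{\beta,k})$ only in $d^\frown1$. So $K^{\gamma+1}_{\beta,k}$ is closed.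
\item All other $\beta$: $\alpha$ is neither $\beta$ nor a child of $\beta$, so $d=d_\alpha^\gamma\notin K^\gamma_\beta$, because the points $d_\eta^\gamma$ are distinct. Hence $K^{\gamma+1}_{\beta,k}=\pi^{-1}(K^\gamma_{\beta,k})$.
\end{itemize}

\medskip\noindent\textbf{(H2) at $\gamma+1$.} For $\beta\in I_\gamma$ we have $R^{\gamma+1}_i(\beta)=\pi^{-1}(R^\gamma_i(\beta))$.
\begin{itemize}
\item $\beta\in I_\gamma\setminus\{\alpha\}$: since $\pi$ is a closed map and the fiber over $d^\gamma_\beta$ is a singleton, the sets $\pi^{-1}(V)$, $V$ a neighborhood of $d^\gamma_\beta$, form a neighborhood base at $d^{\gamma+1}_\beta$. So (H2) persists.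
\item $\beta=\alpha$: the decreasing clopen sets $\{x:x(\gamma)=0\}\cap\pi^{-1}(V_k)$ have intersection $\{d^\frown0\}$, so by compactness they form a base at $d^\frown0$. The $k$-th one contains $\pi^{-1}(R^\gamma_{i_m}(\alpha))$ whenever $k_m\ge k$, because $R^\gamma_{i_m}(\alpha)\subset V_{k_m}$ misses $U\cup\{d\}$ by \eqref{NR} and \eqref{dnotR}.
\item $\beta=\gamma$: as $r_m\in U$, we have $R^{\gamma+1}_m(\gamma)=\{r_m^\frown1\}$. As $r_m\in V_{k'_m}$, we have $r_m\to d$ and $r_m^\frown1\to d^\frown1$.
\end{itemize}

\subsection{Limit stages}\label{ssec:lim}

Let $\lambda\in(\omega,\omega_1]$ be a limit ordinal; $\lambda=\omega_1$ is included. Put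
\[
X_\lambda=\{x\in2^\lambda:x{\upharpoonright}\gamma\in X_\gamma\text{ for all }\gamma<\lambda\},\qquad I_\lambda=\bigcup_{\gamma<\lambda}I_\gamma,\qquad d^\lambda_\alpha=\bigcup_{\alpha<\gamma<\lambda}d^\gamma_\alpha .
\]
For $y\in X_\delta$, $\delta<\lambda$, the sets $\{x\in2^\lambda:x{\upharpoonright}\delta=y,\ x{\upharpoonright}\gamma\in X_\gamma\}$, $\delta\le\gamma<\lambda$, are nonempty, closed and decreasing. By compactness they have a common point, so restriction maps $X_\lambda$ onto $X_\delta$. The remaining parts of (D1)--(D4) are immediate.

\medskip\noindent\textbf{(H2) at $\lambda$.} Every neighborhood of $d_\alpha^\lambda$ contains one depending on finitely many coordinates, hence the preimage of a neighborhood of $d^\gamma_\alpha$ for some $\gamma<\lambda$ with $\gamma>\alpha$. Since $R^\lambda_i(\alpha)$ is the preimage of $R^\gamma_i(\alpha)$, (H2) at $\gamma$ applies.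

\medskip\noindent\textbf{(H1) at $\lambda$.} We claim that
\[
K^\lambda_{\beta,k}=\{x\in X_\lambda:x{\upharpoonright}\gamma\in K^\gamma_{\beta,k}\text{ for all }\gamma<\lambda\text{ with }\gamma>\beta\},
\]
which is a closed set. The inclusion ``$\subset$'' is Lemma \ref{lem:restr}. Let $x$ be in the right-hand side. If $x{\upharpoonright}\gamma=d^\gamma_\beta$ for all $\gamma\in(\beta,\lambda)$, then $x=d^\lambda_\beta$. Otherwise there are $\gamma\in(\beta,\lambda)$ and a child $\eta<\gamma$ of $\beta$ with $\ell(\eta)\ge k$ and $x{\upharpoonright}\gamma=d^\gamma_\eta\ne d_\beta^\gamma$. Let $\gamma\le\gamma'<\lambda$. By Lemma \ref{lem:restr}, a child of $d^{\gamma'}_\beta$ with index at least $\gamma$ restricts to $d^\gamma_\beta$ at $\gamma$, while the elements of $K^{\gamma'}_{\beta,k}$ with index below $\gamma$ have distinct restrictions to $\gamma$. So the only element of $K^{\gamma'}_{\beta,k}$ that restricts to $d^\gamma_\eta$ is $d^{\gamma'}_\eta$, and $x{\upharpoonright}\gamma'=d_\eta^{\gamma'}$. Hence $x=d^\lambda_\eta\in K^\lambda_{\beta,k}$.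

This completes the construction.

\section{Proof of Theorem A}\label{sec:verify}

Let $X=X_{\omega_1}$, $I=I_{\omega_1}$, and omit the superscript $\omega_1$. Let $\pi_\gamma(x)=x{\upharpoonright}\gamma$ for $x\in X$, and put
\[
D=\{d_\alpha:\alpha\in I\},\qquad C=X\setminus D,\qquad D_\gamma=\{d^\gamma_\beta:\beta\in I_\gamma\}.
\]
Thus $D_{\omega_1}=D$. The space $X$ is compact and zero-dimensional, and Section \ref{ssec:data} applies with $\gamma=\omega_1$.

\subsection{Points of \texorpdfstring{$C$}{C}}

\begin{lemma}\label{lem:fiber}
\textup{(a)} If $\gamma\le\gamma'$ and $y\in D_{\gamma'}$, then $y{\upharpoonright}\gamma\in D_\gamma$. \textup{(b)} If $x\in X$ and $x{\upharpoonright}\gamma\notin D_\gamma$, then $\pi_\gamma^{-1}(x{\upharpoonright}\gamma)=\{x\}$ and $x\in C$.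
\end{lemma}

\begin{proof}
(a) Let $y=d^{\gamma'}_\eta$. If $\eta<\gamma$, then $y{\upharpoonright}\gamma=d^\gamma_\eta$. If $\eta\ge\gamma$, then $y{\upharpoonright}\gamma=d^\eta_{e(\eta)}{\upharpoonright}\gamma$ with $e(\eta)<\eta$, and we repeat the argument with $d^\eta_{e(\eta)}$ in place of $d^{\gamma'}_\eta$. The indices decrease, so after finitely many steps the index is below $\gamma$.

(b) By (a), no point over $x{\upharpoonright}\gamma$ in any $X_{\gamma'}$, $\gamma\le\gamma'\le\omega_1$, belongs to $D_{\gamma'}$. In particular $x\in C$. By induction on $\gamma'$ there is exactly one point over $x{\upharpoonright}\gamma$ in $X_{\gamma'}$: at successor steps because only points of $D_{\gamma'}$ are split at stage $\gamma'$, at limits because a point of $X_\lambda$ is the union of its restrictions.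
\end{proof}

\begin{proposition}\label{prop:C}
Every $x\in C$ has a countable neighborhood base in $X$, hence countable weak character.
\end{proposition}

\begin{proof}
We first show that $x{\upharpoonright}\gamma\notin D_\gamma$ for some $\gamma<\omega_1$. Otherwise $x{\upharpoonright}\gamma=d^\gamma_{\beta(\gamma)}$ with $\beta(\gamma)<\gamma$ for all $\gamma\in[\omega,\omega_1)$. By Fodor's lemma (a function on a stationary subset of $\omega_1$ with $\beta(\gamma)<\gamma$ is constant on a stationary set) there is $\beta$ with $x{\upharpoonright}\gamma=d^\gamma_\beta$ for unboundedly many $\gamma$. Then $x=d_\beta\in D$, a contradiction.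

For such $\gamma$, Lemma \ref{lem:fiber}(b) gives $\{x\}=\pi_\gamma^{-1}(x{\upharpoonright}\gamma)$. Since $X_\gamma\subset2^\gamma$ is metrizable, $x$ is a $G_\delta$-point of the compact space $X$. So $x$ has a countable base of closed neighborhoods, and these are stationary at $x$.
\end{proof}

\subsection{Points of \texorpdfstring{$D$}{D}}

\begin{proposition}\label{prop:D}
For each $\alpha\in I$ the sets $F_n(\alpha)$, $n<\omega$, form a decreasing weak base at $d_\alpha$, and $F_n(\alpha)\subset D$.
\end{proposition}

\begin{proof}
The sets $F_n(\alpha)$ are closed by (H1), decreasing, and contained in $D$ by definition. The intersection of $\langle A_n\cup B_n\rangle$, for decreasing $\langle A_n\rangle$ and $\langle B_n\rangle$, is $\bigcap_nA_n\cup\bigcap_nB_n$. We have $\bigcap_nK_{\alpha,n}=\{d_\alpha\}$ because levels are finite, and for $\alpha\ne0$ the second parts intersect in $\{d_\alpha\}$ by Lemma \ref{lem:sib}. So $\bigcap_nF_n(\alpha)=\{d_\alpha\}$. It remains to show that $F_n(\alpha)$ is stationary at $d_\alpha$.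

Let $S$ be noncompact and closed in $X\setminus\{d_\alpha\}$, so $d_\alpha\in\overline S\setminus S$ by \eqref{star}, and suppose that $S\cap F_n(\alpha)=\emptyset$. We code $S$ by $\omega_1$ of its points and apply $\diamondsuit$. At a stage where the guess is right, $d_\alpha$ gets a child that lies both in $S$ and in $F_n(\alpha)$.

\emph{Coding $S$.} For $\delta\in[\omega,\omega_1)$ choose a countable nonempty $T_\delta\subset S$ such that $\pi_\delta(T_\delta)$ is dense in $\pi_\delta(S)$; this is possible because $X_\delta$ is metrizable and compact, so its subspaces are separable. Put $T_\delta=T_\omega$ for $\delta<\omega$. Every ordinal $\xi<\omega_1$ has a unique form $\xi=\omega\delta+i$ with $i<\omega$. So by enumerating each $T_\delta$ as $\{p_{\omega\delta+i}:i<\omega\}$, repetitions allowed, we define $\langle p_\xi:\xi<\omega_1\rangle$ in $S$.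

\emph{First club.} The set of limit ordinals $\gamma\in(\omega,\omega_1)$ with $\omega\gamma=\gamma$ is club. For such $\gamma$ we have $\omega\delta+i<\gamma$ if and only if $\delta<\gamma$, so $\{p_\xi:\xi<\gamma\}=\bigcup_{\delta<\gamma}T_\delta$. We show that $\{\pi_\gamma(p_\xi):\xi<\gamma\}$ is dense in $\pi_\gamma(S)$. As $\gamma$ is a limit, a basic open set of $X_\gamma$ is the preimage of an open set $O\subset X_\delta$ with $\omega\le\delta<\gamma$. If it meets $\pi_\gamma(S)$, then $O$ meets $\pi_\delta(S)$, hence $\pi_\delta(T_\delta)$, and so the basic open set meets $\pi_\gamma(T_\delta)$.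

\emph{Second club.} Since $p_\xi\notin F_n(\alpha)$, some basic neighborhood of $p_\xi$, depending on finitely many coordinates, misses the closed set $F_n(\alpha)$. So there is $\gamma_\xi<\omega_1$ such that $\pi_\gamma(p_\xi)\notin\pi_\gamma(F_n(\alpha))$ for all $\gamma\in[\gamma_\xi,\omega_1)$. The set of $\gamma$ such that $\gamma_\xi<\gamma$ for all $\xi<\gamma$ contains a club.

\emph{The guess.} Apply Lemma \ref{lem:diamond} to $g(\xi,\eta)=p_\xi(\eta)$, $\alpha$ and $n$. There is $\gamma>\max(\alpha,\omega)$ in both clubs with $g_\gamma=g{\upharpoonright}(\gamma\times\gamma)$, $\theta_\gamma=\alpha$ and $n_\gamma=n$. At stage $\gamma$ we have $\alpha\in I_\gamma$ and $Q=\{\pi_\gamma(p_\xi):\xi<\gamma\}$. By the second club and Lemma \ref{lem:restr}, which gives $\pi_\gamma(F_n(\alpha))=F_n^\gamma(\alpha)$, we have $Q\subset X_\gamma\setminus F_n^\gamma(\alpha)$. Since $d_\alpha\in\overline S$, the first club gives $d_\alpha^\gamma\in\overline{\pi_\gamma(S)}=\overline Q$. So $\gamma$ is active.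

\emph{The contradiction.} Hence $\gamma\in I$, $e(\gamma)=\alpha$, $\ell(\gamma)=n$, and $q^\gamma_m=r_m=\pi_\gamma(p_{\xi_m})$ for some $\xi_m<\gamma$. Thus $p_{\xi_m}\in R_m(\gamma)\cap S$ for every $m$. By (H2) for $X$, every neighborhood of $d_\gamma$ contains $R_m(\gamma)$ for infinitely many $m$, so $d_\gamma\in\overline S$. Since $d_\gamma\ne d_\alpha$ and $S$ is closed in $X\setminus\{d_\alpha\}$, we get $d_\gamma\in S$. But $\gamma$ is a child of $\alpha$ of level $n$, so $d_\gamma\in K_{\alpha,n}\subset F_n(\alpha)$, a contradiction.
\end{proof}

\subsection{Conclusion}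

\begin{proof}[Proof of Theorem A]
By Propositions \ref{prop:C} and \ref{prop:D}, $X$ is cwc.

\emph{$C$ is not closed.} By Lemma \ref{lem:fiber}(b) with $\gamma=\omega$ and $D_\omega=\{\mathbf 0\}$, each $R_i(0)$, the fiber over $u_i$, is a singleton in $C$. By (H2), $d_0$ is in the closure of $\bigcup_iR_i(0)\subset C$, and $d_0\notin C$.

\emph{$C$ is sequentially closed.} Suppose $c_j\in C$ and $c_j\to d_\alpha\in D$. Then $\{c_j:j<\omega\}$ is closed in $X\setminus\{d_\alpha\}$ and noncompact. So it meets $F_0(\alpha)\subset D$, a contradiction.

So $X$ is not sequential, and by Proposition \ref{prop:seq} it is not weakly first-countable. Its weight is at most $\omega_1$ since $X\subset2^{\omega_1}$. The weight is not countable, because compact spaces of countable weight are metrizable, hence sequential.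
\end{proof}

\section{Complements}\label{sec:compl}

\subsection{Scattered spaces}

A space is \emph{scattered} if every nonempty subspace has an isolated point.

\begin{proposition}[ZFC]
Every compact scattered cwc space is weakly first-countable.
\end{proposition}

\begin{proof}
By Theorem B(1) it suffices to show that a compact scattered space is weakly Whyburn. If $C$ is not closed, let $y$ be isolated in $\overline C\setminus C$, let $V$ be open with $V\cap(\overline C\setminus C)=\{y\}$, and let $V'\subset V$ be a closed neighborhood of $y$. For $S=C\cap V'$ we have $y\in\overline S$ and $\overline S\setminus C\subset V'\cap(\overline C\setminus C)=\{y\}$.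
\end{proof}

\subsection{The character of points in a counterexample}

Recall that $\mathfrak p$ is the least cardinality of a family of subsets of $\omega$ all of whose finite intersections are infinite but which has no infinite pseudointersection, that is, no infinite $P\subset\omega$ with $P\setminus A$ finite for all members $A$. The character $\chi(x,X)$ is the least cardinality of a neighborhood base at $x$.

\begin{proposition}[ZFC]
In a compact cwc space, a point of character less than $\mathfrak p$ has countable character. Hence every compact cwc space that is not weakly first-countable has a point of character at least $\mathfrak p$, and every compact cwc space of weight less than $\mathfrak p$ is first-countable.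
\end{proposition}

\begin{proof}
Let $\chi(x,X)<\mathfrak p$ and suppose that $F_n(x)$ is not a neighborhood of $x$. Then $x\in\overline{X\setminus F_n(x)}$. By Theorem B(2) there is a countable $E\subset X\setminus F_n(x)$ with $x\in\overline E$, and $x\notin E$ because $x\in F_n(x)$. So every neighborhood of $x$ meets $E$ in an infinite set. Hence the traces on $E$ of a neighborhood base at $x$ of size less than $\mathfrak p$ have all finite intersections infinite, and they have an infinite pseudointersection. An enumeration of it without repetitions is a sequence in $E$ converging to $x$. Its range is a noncompact closed subset of $X\setminus\{x\}$ missing $F_n(x)$, a contradiction. So all $F_n(x)$ are neighborhoods of $x$, and since every neighborhood of $x$ contains some $F_n(x)$, they form a neighborhood base.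

If all characters are less than $\mathfrak p$, in particular if the weight is, then all characters are countable. So $X$ is first-countable, hence weakly first-countable. The last two assertions follow.
\end{proof}

As noted in the proof of Theorem A, a compact space of countable weight is metrizable. So the weight $\omega_1$ in Theorem A is the least possible.

\subsection{\texorpdfstring{$\diamondsuit$}{Diamond} versus CH}

\begin{remark}
Dow and Eisworth \cite{DE} proved that there is a model of ZFC+CH in which every compact countably tight space is sequential. By Corollary C every compact cwc space in that model is weakly first-countable. So $\diamondsuit$ cannot be replaced by CH in Theorem A. As $\diamondsuit$ implies CH, the statement that Corollary D shows to be independent of ZFC is independent even of ZFC+CH, granted the model of \cite{DE}.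
\end{remark}

\begin{thebibliography}{9}

\bibitem{Ar}
Arhangel'skii, theorem that a compact space that is not countably tight contains a free sequence of length $\omega_1$.

\bibitem{Ba}
Balogh, \emph{On compact Hausdorff spaces of countable tightness}, Proc. AMS 105 (1989).

\bibitem{Do}
Dow, \emph{On the consistency of the Moore--Mr\'owka solution}, Topology Appl. 44 (1992).

\bibitem{DE}
Dow and Eisworth, \emph{CH and the Moore--Mr\'owka problem}, Topology Appl. 195 (2015).

\bibitem{JS}
Juh\'asz and Szentmikl\'ossy, \emph{Convergent free sequences in compact spaces}, Proc. AMS 116 (1992).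

\bibitem{SP}
\emph{Sets And Points Of Countable Weak Character In Compacta},\\
\texttt{https://topology.nipissingu.ca/tp/reprints/v31/tp31202.pdf}.

\end{thebibliography}

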